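# Inverse domination and independence: a board with row and column vertices, and the constant $3/2$

## 1. A $3\times 3$ board with row and column vertices

Take a $3\times3$ board. Its nine cells are vertices $z_{pq}$ with $1\le p,q\le 3$ ($p$ is the row, $q$ the column), and two cells are adjacent when they share a row or a column, as for rooks. Add three row vertices $a_1,a_2,a_3$ and three column vertices $b_1,b_2,b_3$. Join $a_p$ to the three cells of row $p$, join $b_q$ to the three cells of column $q$, and join every row vertex to every column vertex. There are no other edges.

**Definition (the gadget $H$).** $H$ is the graph on the 15 vertices $A\cup B\cup Z$ with $A=\{a_1,a_2,a_3\}$, $B=\{b_1,b_2,b_3\}$, $Z=\{z_{pq}:1\le p,q\le3\}$ and edges exactly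

* $a_pb_q$ for all $p,q$;
* $a_pz_{pq}$ and $b_qz_{pq}$ for all $p,q$;
* $z_{pq}z_{p'q'}$ whenever $(p,q)\ne(p',q')$ and ($p=p'$ or $q=q'$).

In particular $A$ and $B$ are independent sets. We call $A,B,Z$ the classes of $H$.

Throughout, a vertex set $Y$ dominates a set $P$ if every vertex of $P$ lies in $Y$ or has a neighbor in $Y$. For instance, $\{b_1\}$ dominates $A$ but not $B$.

Let us dominate all of $H$ cheaply. The set $\{a_1,a_2,a_3\}$ works: it contains $A$, it dominates $B$, and each cell has a row. The diagonal $\{z_{11},z_{22},z_{33}\}$ works, since it has a cell in each row and in each column. The mixed set $\{a_1,z_{22},z_{33}\}$ works too: $a_2,a_3$ are adjacent to the two cells, $B$ is dominated by $a_1$, and every cell lies in row 1, 2 or 3. Each of these sets misses a class. If we insist on one vertex in each class and try $\{a_1,b_1,z_{22}\}$, the cell $z_{33}$ is left over. This is a general fact, the third of the following three.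

**(F1)** $\alpha(H)\le 3$, where $\alpha$ is the maximum size of an independent set.

**Proof.** An independent set $I$ cannot meet both $A$ and $B$, because all edges $a_pb_q$ are present. Suppose $I\cap B=\emptyset$. Each element of $I$ is some $a_p$ or $z_{pq}$ and has a first index $p$. Two distinct elements cannot have the same first index: $a_p$ is adjacent to $z_{pq}$, and $z_{pq}$ is adjacent to $z_{pq'}$. So $|I|\le3$. If $I\cap A=\emptyset$, use second indices in the same way. $\square$

**(F2)** For $1\le t\le3$, no $Y\subseteq V(H)$ with $|Y|\le t-1$ dominates the union of $t$ classes.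

**Proof.** For $t=1$, $Y$ is empty and classes are nonempty.

For $t=2$, the empty set dominates no class, so let $|Y|=1$. The vertex $a_p$ does not dominate $A$ (it misses $a_{p'}$ for $p'\ne p$) and does not dominate $Z$ (it misses $z_{p'q}$ for $p'\ne p$). Symmetrically, $b_q$ dominates neither $B$ nor $Z$. The vertex $z_{pq}$ dominates none of $A,B,Z$: for $p'\ne p$ and $q'\ne q$ it misses $a_{p'}$, $b_{q'}$ and $z_{p'q'}$. So each vertex fails on at least two of the three classes, and any two classes include one on which it fails.

For $t=3$, let $|Y|\le2$. If $Y\cap B=\emptyset$, every element of $Y$ has a first index; choose $p$ different from all of these (at most two) indices. Then $a_p\notin Y$, and $a_p$ has no neighbor in $Y$. If $Y\cap A=\emptyset$, argue symmetrically with some $b_q$. Otherwise $Y=\{a_p,b_q\}$, and a cell $z_{p'q'}$ with $p'\ne p$, $q'\ne q$ is not dominated. $\square$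

**(F3)** A dominating set of $H$ that meets all of $A,B,Z$ has at least $4$ vertices.

**Proof.** Otherwise it is $\{a_p,b_q,z_{rs}\}$ for some $p,q,r,s$. Choose $p'\notin\{p,r\}$ and $q'\notin\{q,s\}$, which is possible with three rows and three columns. The cell $z_{p'q'}$ is not in row $p$, not in column $q$, and shares neither row nor column with $z_{rs}$. It is not dominated. $\square$

So an independent set collects at most 3 vertices of $H$, while a dominating set that is forced to visit all three classes pays 4. We shall use this difference of one to separate two graph parameters.

## 2. Inverse dominating sets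

Let $G$ be a finite simple graph.

**Definition (domination).** A set $S\subseteq V(G)$ is dominating if every vertex of $V(G)\setminus S$ has a neighbor in $S$. The domination number $\gamma(G)$ is the minimum size of a dominating set, and a dominating set of size $\gamma(G)$ is a $\gamma$-set. The independence number is $\alpha(G)$.

A maximal independent set is dominating, because a vertex outside it with no neighbor in it could be added. Hence $\gamma(G)\le\alpha(G)$.

**Definition (inverse domination).** If $D$ is a $\gamma$-set and $D'\subseteq V(G)\setminus D$ is a dominating set of $G$, then $D'$ is an inverse dominating set with respect to $D$. The inverse domination number $\gamma^{-1}(G)$ is the minimum size of an inverse dominating set with respect to some $\gamma$-set of $G$.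

If $G$ has no isolated vertex, inverse dominating sets exist with respect to every $\gamma$-set $D$. Indeed, put $U=V(G)\setminus D$ and let $d\in D$. If $d$ had no neighbor in $U$, it would have a neighbor in $D$, since it is not isolated. Then $D\setminus\{d\}$ would still be dominating: $d$ is dominated from inside $D$, and no vertex of $U$ was using $d$. This contradicts the minimality of $D$. So
$$\text{every } d\in D \text{ has a neighbor in } U, \tag{1}$$
and $U$ itself is dominating.

Some small cases by hand:

* $K_2$: $\gamma=\gamma^{-1}=\alpha=1$.
* The star with $n\ge2$ leaves: the center is the only $\gamma$-set. A set avoiding the center must contain every leaf, so $\gamma^{-1}=n=\alpha$.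
* The cycle $v_1v_2v_3v_4v_5$: $\gamma=2=\alpha$. For the $\gamma$-set $\{v_1,v_3\}$ the set $\{v_2,v_4\}$ is an inverse dominating set, so $\gamma^{-1}=2$.
* The path $v_1v_2v_3v_4v_5$: $\gamma=2$ and $\alpha=3$. With respect to $D=\{v_2,v_4\}$ we may use only $v_1,v_3,v_5$, and each of these can be dominated only by itself, so the cost is 3. With respect to $D=\{v_2,v_5\}$ the set $\{v_1,v_4\}$ works, so $\gamma^{-1}=2$.

The last example shows that the choice of $\gamma$-set matters, and that $\gamma^{-1}$ takes the cheapest choice. In all four examples $\gamma^{-1}\le\alpha$. The following conjecture comes from "A Survey And Selected Results On Inverse Domination In Graphs", http://www.ijiert.org/admin/papers/1459703986_NITET%20-%202016.pdf.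

**Conjecture.** If $G$ is a graph with no isolated vertex, then $\gamma^{-1}(G)\le\alpha(G)$.

The conjecture is false. We prove this with a graph on 63 vertices built from three copies of $H$, and then show that the best constant $c$ in a bound $\gamma^{-1}\le c\,\alpha$ is exactly $3/2$.

## 3. Maximal independent sets outside a $\gamma$-set

Let us first try to prove the conjecture. Let $D$ be a $\gamma$-set, $U=V(G)\setminus D$, and let $I$ be a maximal independent set of $G[U]$. Then $I$ dominates $U$ and avoids $D$. What it may fail to dominate is the set $J=D\setminus N(I)$. By (1) we can repair this: let $D'$ be $I$ together with one neighbor in $U$ of each $d\in J$. Then $D'$ is an inverse dominating set with respect to $D$, and $|D'|\le|I|+|J|$.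

If $D$ happens to be independent, we are done: there are no edges between $I$ and $J$, so $I\cup J$ is independent and $|D'|\le|I|+|J|\le\alpha(G)$. Thus the inequality holds for every isolate-free graph that has an independent $\gamma$-set.

The argument stops at the edges inside $J$. In general we only get
$$|I|+\alpha(G[J])\le\alpha(G),\qquad |D'|\le\alpha(G)+|J|-\alpha(G[J]), \tag{2}$$
and if $D$ is a clique then $\alpha(G[J])\le 1$ while $J$ may be large.

This tells us what a counterexample could look like. Make $D$ a clique $\{d_1,\dots,d_N\}$, so that it contributes at most 1 to any independent set. Give each $d_i$ a private set $P_i$ of neighbors, so that $D'$ must spend vertices on dominating each $d_i$. Make sure that $D$ is the only $\gamma$-set, so that $\gamma^{-1}$ has no cheaper choice. Finally, link the sets $P_i$ so that visiting all of them costs more than $\alpha$. The classes of $H$ serve as the sets $P_i$: (F3) makes visiting expensive, (F1) keeps $\alpha$ small, and (F2) prevents vertices of $H$ from replacing vertices of $D$ at a profit.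

## 4. A connected graph on 63 vertices with $\gamma^{-1}>\alpha$

**Theorem 1.** There is a connected graph $G$ on 63 vertices, with no isolated vertex, such that $\gamma(G)=9$, $\alpha(G)\le 11$ and $\gamma^{-1}(G)\ge 12$.

**Construction.** Take disjoint copies $H_1,H_2,H_3$ of $H$ and let $P_1,\dots,P_9$ be their nine classes, three per copy. Add a clique $W=\{w_1,\dots,w_9\}$ and a clique $D=\{d_1,\dots,d_9\}$. Join $d_i$ to $w_i$ and to every vertex of $P_i$. There are no other edges.

The number of vertices is $3\cdot15+18=63$. Every vertex outside $D$ has a neighbor in $D$, and $D$ is a clique, so $G$ is connected; in particular it has no isolated vertex.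

**Step 1: $D$ is the only $\gamma$-set, and $\gamma(G)=9$.** This step removes any choice of $\gamma$-set. Clearly $D$ dominates $G$. Let $S$ be any dominating set and let $J=\{i:d_i\notin S\}$. If $J=\emptyset$, then $S\supseteq D$, so $|S|\ge9$ with equality only for $S=D$.

Let $J\ne\emptyset$. For $k=1,2,3$ let $J_k$ be the set of $i\in J$ with $P_i\subseteq V(H_k)$. A vertex of $P_i$ with $i\in J_k$ has its neighbors in $V(H_k)\cup\{d_i\}$, and $d_i\notin S$. So $S\cap V(H_k)$ dominates $\bigcup_{i\in J_k}P_i$, a union of $|J_k|$ classes of $H_k$. By (F2), $|S\cap V(H_k)|\ge|J_k|$ (trivially if $J_k=\emptyset$). Next, take some $i\in J$. The neighbors of $w_i$ lie in $W\cup\{d_i\}$ and $d_i\notin S$, so $w_i$ is dominated from $W$, and $S\cap W\ne\emptyset$. Adding up the parts of $S$ in $D$, in the three copies and in $W$,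
$$|S|\ \ge\ (9-|J|)+|J|+1\ =\ 10 .$$
So every dominating set other than $D$ has at least 10 vertices.

**Step 2: $\alpha(G)\le 11$.** This bounds the right side of the conjecture. An independent set contains at most one vertex of the clique $D$, at most one of the clique $W$, and by (F1) at most three of each of the three copies: $1+1+9=11$.

**Step 3: $\gamma^{-1}(G)\ge12$.** Here the forced visits are counted. By Step 1 an inverse dominating set is a dominating set $D'$ with $D'\cap D=\emptyset$. Put $D'_k=D'\cap V(H_k)$.

Vertices of $H_k$ have no neighbors outside $V(H_k)\cup D$, and $D'$ avoids $D$. So $D'_k$ dominates $H_k$, and $|D'_k|\ge3$ by (F2) with $t=3$. Moreover, each $d_i$ must be dominated by $D'$. The neighbors of $d_i$ outside $D$ form the set $P_i\cup\{w_i\}$, so $D'$ meets $P_i\cup\{w_i\}$ for every $i$.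

Suppose $|D'_k|=3$. By (F3), $D'_k$ misses some class $P_i$ of $H_k$, and therefore $w_i\in D'$. For different $k$ these indices $i$ are different. So the number $\kappa$ of those $k$ with $|D'_k|=3$ satisfies $\kappa\le|D'\cap W|$. The other $3-\kappa$ copies contain at least 4 vertices of $D'$ each, and hence
$$|D'|\ \ge\ |D'\cap W|+3\cdot4-\kappa\ \ge\ 12 .$$

Since $12>11\ge\alpha(G)$, the conjecture is disproved. $\blacksquare$

**Remark (what $W$ does).** Each $w_i$ allows $D'$ to skip the class $P_i$, but at the price of one vertex, so nothing is gained by skipping. What $W$ provides is the "$+1$" in Step 1, and this is essential. Delete $W$ from $G$. By the count of Step 1 without the $+1$, the resulting graph has $\gamma=9$. Let $d_A$ be the vertex of $D$ attached to the class $A$ of $H_1$, and let $b$ be any column vertex of $H_1$. Then $S=(D\setminus\{d_A\})\cup\{b\}$ is a second $\gamma$-set, since $b$ dominates $A$. The set consisting of $d_A$ and the three row vertices of each copy avoids $S$, has 10 vertices, and is dominating: row vertices dominate each copy, and $d_A$ dominates $D$. On the other hand, $d_A$ and the three diagonals $z_{11},z_{22},z_{33}$ form an independent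 set of size 10. So without $W$ we have $\gamma^{-1}\le10\le\alpha$, and the counterexample is gone.

## 5. Partial functions on the cube and its half-cubes

With $r$ copies of $H$ in place of three, the same counting gives $\gamma^{-1}\ge4r$ and $\alpha\le3r+2$; the cliques $D$ and $W$ cost us the 2, which is why $r=3$ is the first value with $4r>3r+2$. The ratio $4r/(3r+2)$ tends to $4/3$. To get a larger ratio we need a better gadget, and for this we read $H$ differently.

Think of a cell $z_{pq}$ as the function on $\{0,1\}$ with value $p$ at $0$ and value $q$ at $1$. The row vertex $a_p$ is the partial function defined only at $0$, with value $p$. The column vertex $b_q$ is defined only at $1$, with value $q$. Now check the edges of $H$: two distinct partial functions are adjacent exactly when their domains are disjoint (a row and a column) or they agree at some common point. We generalize the list of domains.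

**Definition (the gadget $H_m$).** Let $m\ge1$, $n=2m+1$, $Q=\{0,1\}^m$, and $Q_{j,s}=\{\sigma\in Q:\sigma_j=s\}$ for $1\le j\le m$, $s\in\{0,1\}$. Let
$$\mathcal E=\{Q\}\cup\{Q_{j,s}:1\le j\le m,\ s\in\{0,1\}\},\qquad |\mathcal E|=2m+1 .$$
The vertices of $H_m$ are all functions $f:E\to\{1,\dots,n\}$ with $E=\operatorname{dom}f\in\mathcal E$. Distinct $f,g$ are adjacent if and only if their domains are disjoint or $f(\sigma)=g(\sigma)$ for some $\sigma\in\operatorname{dom}f\cap\operatorname{dom}g$. The class $P_E$ is the set of vertices with domain $E$.

For $m=1$ this is $H$, with $A=P_{Q_{1,0}}$, $B=P_{Q_{1,1}}$, $Z=P_Q$. For $m=2$ we have $n=5$, $Q=\{00,01,10,11\}$ and five domains. A vertex $f$ with domain $Q_{1,0}=\{00,01\}$ and a vertex $g$ with domain $Q_{2,1}=\{01,11\}$ are adjacent exactly when $f(01)=g(01)$, while $f$ is adjacent to every vertex with domain $Q_{1,1}=\{10,11\}$.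

Three features of $\mathcal E$ carry the proof. First, the only disjoint pairs in $\mathcal E$ are $Q_{j,0},Q_{j,1}$: half-cubes in different directions $j\ne j'$ meet, because $\sigma_j$ and $\sigma_{j'}$ can be prescribed independently. So each domain is disjoint from at most one member of $\mathcal E$. Second, members of $\mathcal E$ that pairwise intersect have a common point: they include at most one of $Q_{j,0},Q_{j,1}$ for each $j$, so we can take $\sigma$ with $\sigma_j=s$ whenever $Q_{j,s}$ is among them, and the other coordinates arbitrary. Third, for each $\sigma\in Q$ exactly $m$ members of $\mathcal E$ do not contain $\sigma$, namely $Q_{j,1-\sigma_j}$ for $1\le j\le m$.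

The recurring device is avoidance: if fewer than $n$ members of $Y$ are defined at $\sigma$, some value at $\sigma$ is not taken by any of them. A function that avoids $Y$ at all its points, and whose domain meets every domain in $Y$, is not dominated by $Y$.

**(L1)** $\alpha(H_m)\le n$.

**Proof.** (The analogue of (F1).) Let $I$ be a nonempty independent set. Vertices with disjoint domains are adjacent, so the domains of the members of $I$ pairwise intersect, and by the second feature some $\sigma$ lies in all of them. Two distinct members of $I$ have different values at $\sigma$, since otherwise they would be adjacent. There are $n$ values, so $|I|\le n$. $\square$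

**(L2)** If $\emptyset\ne\mathcal J\subseteq\mathcal E$ and $|Y|\le|\mathcal J|-1$, then $Y$ does not dominate $\bigcup_{E\in\mathcal J}P_E$.

**Proof.** (The analogue of (F2).) For each $y\in Y$ at most one member of $\mathcal E$ is disjoint from $\operatorname{dom}y$. So at most $|Y|<|\mathcal J|$ members of $\mathcal J$ are disjoint from the domain of some $y \in Y$, and there is $E\in\mathcal J$ that meets $\operatorname{dom}y$ for every $y\in Y$. Since $|Y|\le|\mathcal E|-1=2m<n$, for each $\sigma\in E$ we can choose
$$f(\sigma)\in\{1,\dots,n\}\setminus\{y(\sigma):y\in Y,\ \sigma\in\operatorname{dom}y\}.$$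
This defines $f\in P_E$. If $f$ were in $Y$, we would have $f(\sigma)\ne f(\sigma)$, so $f\notin Y$. For $y\in Y$ the domains of $f$ and $y$ intersect and the functions differ at every common point, so they are not adjacent. Hence $f$ is not dominated. $\square$

**(L3)** If $Y$ dominates $H_m$ and is disjoint from at most $h$ classes, then $|Y|\ge3m+1-h$.

**Proof.** (The analogue of (F3), now also counting the price of skipped classes.) The reason for the number is this: to block all values at a point $\sigma$ takes $2m+1$ members of $Y$ defined at $\sigma$, and a visit to any of the $m$ classes not defined at $\sigma$ does not help there.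

Suppose $|Y|\le3m-h$. Fix $\sigma\in Q$. Exactly $m$ members of $\mathcal E$ do not contain $\sigma$. Of the $m$ corresponding classes, at most $h$ are disjoint from $Y$, so at least $\max(0,m-h)$ of them meet $Y$. Each of these contributes an element of $Y$ not defined at $\sigma$, and these elements are different. So the number of elements of $Y$ with $\sigma$ in their domain is at most
$$|Y|-\max(0,m-h)\ \le\ (3m-h)-\max(0,m-h)\ \le\ 2m\ <\ n,$$
where the second inequality is an equality if $h\le m$, and holds because $3m-h<2m$ if $h>m$.

This is true for every $\sigma\in Q$. So there is $f:Q\to\{1,\dots,n\}$ with $f(\sigma)\ne y(\sigma)$ whenever $y\in Y$ and $\sigma\in\operatorname{dom}y$. As before $f\notin Y$. Since $Q$ meets every domain, $f$ has a common point with each $y\in Y$ and differs from $y$ at all common points, so $f$ has no neighbor in $Y$. This contradicts that $Y$ dominates $H_m$. $\square$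

**(L4)** There is a dominating set $Y^*$ of $H_m$ with $|Y^*|=2m+1$ that meets the class of $Q$ and the classes of all $Q_{j,0}$, $1\le j\le m$.

**Proof.** (This will show that the lower bound for $\gamma^{-1}$ is attained.) Let $Y^*$ consist of the constant function $j$ on $Q_{j,0}$ for $1\le j\le m$, and the constant functions $m+1,\dots,2m+1$ on $Q$. These are $m+(m+1)$ functions. All of them are defined at $\mathbf 0=(0,\dots,0)$, and their values there are $1,\dots,2m+1$, each taken once.

Let $g$ be a vertex of $H_m$. If $\mathbf 0\in\operatorname{dom}g$, then $g(\mathbf 0)=y(\mathbf 0)$ for some $y\in Y^*$, so $g=y$ or $g$ is adjacent to $y$. If $\mathbf 0\notin\operatorname{dom}g$, then $\operatorname{dom}g=Q_{j,1}$ for some $j$, and $g$ is adjacent to the member of $Y^*$ with domain $Q_{j,0}$, since the domains are disjoint. $\square$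

For $m=1$ this set is $\{a_1,z_{22},z_{33}\}$, which we met in Section 1.

## 6. The graphs $G_{m,r}$

**Theorem 2.** For all integers $m,r\ge1$ there is a connected graph $G_{m,r}$ with a unique $\gamma$-set and
$$\gamma=r(2m+1),\qquad \alpha=r(2m+1)+2,\qquad \gamma^{-1}=r(3m+1).$$

**Construction.** Take $r$ disjoint copies of $H_m$. Put $N=r(2m+1)$ and let $P_1,\dots,P_N$ be all their classes. Add cliques $W=\{w_1,\dots,w_N\}$ and $D=\{d_1,\dots,d_N\}$, and join $d_i$ to $w_i$ and to all of $P_i$. There are no other edges. As before, every vertex outside $D$ has a neighbor in the clique $D$, so the graph is connected. The graph of Section 4 is $G_{1,3}$.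

**Step 1: $\gamma=N$, and $D$ is the only $\gamma$-set.** Again we remove the choice of $\gamma$-set. $D$ is dominating. Let $S$ be dominating and $J=\{i:d_i\notin S\}$. If $J=\emptyset$, then $S\supseteq D$. Let $J\ne\emptyset$, and let $J_k$ be the set of $i\in J$ such that $P_i$ lies in the $k$-th copy. For $i\in J_k$ the vertices of $P_i$ have no neighbors outside the $k$-th copy except $d_i\notin S$. So the part of $S$ in the $k$-th copy dominates $\bigcup_{i\in J_k}P_i$, and by (L2) it has at least $|J_k|$ vertices (trivially if $J_k=\emptyset$). For $i\in J$ the vertex $w_i$ must be dominated from $W$, so $S\cap W\ne\emptyset$. Therefore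
$$|S|\ \ge\ (N-|J|)+|J|+1\ =\ N+1 .$$

**Step 2: $\alpha=N+2$.** For the upper bound, an independent set has at most $n$ vertices in each copy by (L1), at most one in $D$ and at most one in $W$: $\alpha\le rn+2=N+2$. For equality, take in each copy the $n$ constant functions on $Q$; any two of them differ at every point of $Q$, so they are nonadjacent. Add one $d_i$ whose class $P_i$ has domain $Q_{1,0}$ in some copy; its neighbors are $P_i$, $w_i$ and the rest of $D$, so it has no neighbor among the chosen functions. Add one $w_{i'}$ with $i'\ne i$, which exists because $N\ge3$; its neighbors are $d_{i'}$ and the rest of $W$. The resulting set is independent and has $rn+2$ vertices.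

**Step 3: $\gamma^{-1}\ge r(3m+1)$.** By Step 1 an inverse dominating set is a dominating set $D'$ with $D'\cap D=\emptyset$. Let $D'_k$ be its part in the $k$-th copy, and let $h_k$ be the number of classes of that copy disjoint from $D'_k$. Vertices of the copy have no neighbors outside the copy and $D$, so $D'_k$ dominates the copy, and (L3) gives $|D'_k|\ge3m+1-h_k$. If the class $P_i$ is missed, then $w_i\in D'$, because $d_i$ must be dominated and its neighbors outside $D$ form $P_i\cup\{w_i\}$. Different missed classes give different $w_i$, so $\sum_kh_k\le|D'\cap W|$. Hence
$$|D'|\ \ge\ |D'\cap W|+r(3m+1)-\sum_kh_k\ \ge\ r(3m+1).$$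

**Step 4: $\gamma^{-1}\le r(3m+1)$.** We exhibit a set that attains the bound. In each copy take $Y^*$ from (L4). It meets the classes of $Q$ and of all $Q_{j,0}$. For each copy and each $j$ add one vertex of the class of $Q_{j,1}$, with one exception in the whole graph: for a single such class $P_i$ take $w_i$ instead. The set has $r(2m+1)+rm=r(3m+1)$ vertices and avoids $D$. It dominates every copy by (L4). It dominates $W$, because it contains $w_i$ and $W$ is a clique. It dominates $D$, because for every index $i'$ it meets $P_{i'}\cup\{w_{i'}\}$. $\blacksquare$

Since $r(3m+1)>r(2m+1)+2$ is the same as $rm>2$, the conjecture fails for $G_{m,r}$ exactly when $rm\ge3$. With $r=1$,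
$$\gamma=2m+1,\qquad\alpha=2m+3,\qquad\gamma^{-1}=3m+1,$$
a counterexample for every $m\ge3$.

**Consequence.** For every $g\ge7$ there is a counterexample with $\gamma=g$.

**Proof.** On disjoint unions of isolate-free graphs all three parameters are additive. For $\gamma$ and $\alpha$ this is clear. The $\gamma$-sets of the union are exactly the unions of $\gamma$-sets of the parts, and the inverse dominating sets are formed part by part, so $\gamma^{-1}$ is additive as well. All three parameters equal 1 for $K_2$. So $G_{3,1}$, with $(\gamma,\alpha,\gamma^{-1})=(7,9,10)$, together with $g-7$ disjoint copies of $K_2$ has $\gamma=g$ and $\gamma^{-1}-\alpha=1$. $\square$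

## 7. Longest sequences with new neighbors in $D$

We now return to the argument of Section 3 and ask how much can be saved from it. It needs a careful choice of the maximal independent set $I$, as the graphs $G_{m,1}$ show. There, let $I$ consist of the $n$ constant functions on $Q$ and one $w_i$ whose index belongs to a half-cube. This is a maximal independent set of $G[U]$: any $f\in V(H_m)$ agrees at a point of its domain with one of the constant functions, so it is in $I$ or adjacent to $I$, and $W$ is a clique. Now $J$ consists of all $d_{i'}$ except $d_i$ and the one attached to $P_Q$, so $|J|=2m-1$. The repair needs $2m-1$ new vertices, because the sets $P_{i'}\cup\{w_{i'}\}$ are disjoint for different indices and none of those with $d_{i'}\in J$ meets $I$. So this choice gives $|D'|=(2m+2)+(2m-1)=4m+1$, nearly $2\alpha$ for large $m$.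

In (2) the loss is $|J|-\alpha(G[J])$. We should choose $I$ so that it already reaches many vertices of $D$. The way to do this is to begin $I$ with a sequence as long as possible in which each term reaches a new vertex of $D$. Maximality of the length has two effects: vertices outside the reach of the sequence see nothing of $J$, and a long sequence makes $J$ small, while a short sequence leads to a small dominating set, which the minimality of $D$ restricts.

**Theorem 3.** Let $G$ have no isolated vertex (and $V(G)\ne\emptyset$), and let $D$ be any $\gamma$-set. Then there is an inverse dominating set $D'$ with respect to $D$ with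
$$|D'|\ \le\ \alpha(G)+\frac{\gamma(G)-1}{2}\ \le\ \frac{3\alpha(G)-1}{2}.$$

**Step 1: the sequence.** This step chooses the start of $I$. Put $U=V(G)\setminus D$. By (1), every $d\in D$ has a neighbor in $U$. Choose a longest sequence $x_1,\dots,x_s$ of pairwise nonadjacent vertices of $U$ such that each $x_i$ has a neighbor in $D$ that is not adjacent to any of $x_1,\dots,x_{i-1}$. Put
$$I_0=\{x_1,\dots,x_s\},\qquad T=D\cap N(I_0),\qquad J=D\setminus T .$$
Each $x_i$ brings a new element of $T$ (so the $x_i$ are also distinct), and hence
$$s\le|T|. \tag{3}$$

**Step 2: what maximality gives.** We claim: every $v\in U\setminus N[I_0]$ has no neighbor in $J$, and has a neighbor in $T$. Indeed, $v$ is not adjacent to any $x_i$. If it had a neighbor in $J$, that neighbor would not be adjacent to any of $x_1,\dots,x_s$, so $x_1,\dots,x_s,v$ would be a longer sequence. Hence $v$ has no neighbor in $J$. Since $D$ dominates $v$, it has a neighbor in $D\setminus J=T$.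

**Step 3: the inverse dominating set.** Here we run the argument of Section 3. Extend $I_0$ to a maximal independent set $I$ of $G[U]$. No vertex of $I$ has a neighbor in $J$: for vertices of $I_0$ this is the definition of $J$, and a vertex of $I\setminus I_0$ lies in $U\setminus N[I_0]$, so Step 2 applies. Let $\beta=\alpha(G[J])$, with $\beta=0$ if $J=\emptyset$. The union of $I$ and a maximum independent set of $G[J]$ is independent, so $|I|+\beta\le\alpha(G)$.

Let $D'$ be $I$ together with one neighbor in $U$ of each $d\in J$. Then $D'\subseteq U$. It is dominating: $I$ dominates $U$ because it is a maximal independent set of $G[U]$, $I$ dominates $T$ because $T\subseteq N(I_0)$, and $J$ is dominated by the added vertices. Moreover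
$$|D'|\ \le\ |I|+|J|\ \le\ \alpha(G)+|J|-\beta . \tag{4}$$
If $J=\emptyset$, then $|D'|\le\alpha(G)\le\alpha(G)+\frac{\gamma(G)-1}2$, since $\gamma(G)\ge1$. From now on let $J\ne\emptyset$, so $\beta\ge1$.

**Step 4: bounding $|J|-\beta$.** We now use the minimality of $D$. Let $B$ be a maximal independent set of $G[J]$, so $|B|\le\beta$. The set $I_0\cup T\cup B$ dominates $G$: a vertex of $U$ lies in $N[I_0]$ or has a neighbor in $T$ by Step 2, the vertices of $T$ are in the set, and $J$ is dominated by $B$. Therefore
$$|T|+|J|=|D|=\gamma(G)\ \le\ s+|T|+\beta ,$$
that is, $|J|-\beta\le s$. With (3),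
$$|J|-\beta\ \le\ s\ \le\ |T|\ =\ \gamma(G)-|J| .$$
So $2|J|\le\gamma(G)+\beta$, and
$$|J|-\beta\ \le\ \tfrac12\bigl(\gamma(G)+\beta\bigr)-\beta\ =\ \tfrac12\bigl(\gamma(G)-\beta\bigr)\ \le\ \tfrac12\bigl(\gamma(G)-1\bigr).$$
Inserting this in (4) proves the first inequality of the theorem. The second follows from $\gamma(G)\le\alpha(G)$, shown in Section 2. $\blacksquare$

**Remark (the sequence in $G_{m,1}$).** In this graph a vertex of $H_m$ has exactly one neighbor in $D$, that of its class, and so does each $w_i$. The terms of a sequence as in Step 1 that lie in $H_m$ are pairwise nonadjacent, so their domains share a point $\sigma$, and they lie in different classes. Only $m+1$ classes have $\sigma$ in their domain, and at most one term lies in $W$, so $s\le m+2$. Length $m+2$ occurs: take the constant function $j$ on $Q_{j,0}$ for $1\le j\le m$, the constant function $m+1$ on $Q$, and $w_i$ with $i$ the index of $Q_{1,1}$. So a longest sequence has $|T|=s=m+2$ and $|J|=(2m+1)-(m+2)=m-1$. By (L1), $|I|\le n+1=2m+2$, and therefore $|D'|\le(2m+2)+(m-1)=3m+1$. In this family the construction of Theorem 3 finds a set of the optimal size $\gamma^{-1}$, where the careless choice above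 gave $4m+1$.

**Remark (small $\gamma$).** If $\gamma(G)\le2$, Theorem 3 gives $|D'|\le\alpha(G)+\frac12$, so $|D'|\le\alpha(G)$ because $|D'|$ is an integer.

## 8. Sharpness of $3/2$, and the difference $\gamma^{-1}-\alpha$ for given $\gamma$

**Corollary 4.** Every graph $G$ without isolated vertices (nonempty, as in Theorem 3) satisfies $\gamma^{-1}(G)<\frac32\alpha(G)$, and the constant $\frac32$ cannot be lowered, even for connected graphs with a unique $\gamma$-set. Moreover, for every odd $g\ge7$, the maximum of $\gamma^{-1}-\alpha$ over isolate-free graphs with $\gamma=g$ lies between $\frac{g-5}2$ (attained by $G_{(g-1)/2,\,1}$) and $\frac{g-1}2$.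

**Proof.** By Theorem 3, $\gamma^{-1}(G)\le\frac{3\alpha(G)-1}2<\frac32\alpha(G)$. The graphs $G_{m,1}$ are connected and have a unique $\gamma$-set, and by Theorem 2
$$\frac{\gamma^{-1}(G_{m,1})}{\alpha(G_{m,1})}=\frac{3m+1}{2m+3}\ \longrightarrow\ \frac32\qquad(m\to\infty),$$
so for each $c<\frac32$ the bound $\gamma^{-1}\le c\,\alpha$ fails for $G_{m,1}$ with $m$ large.

For the second part, let $g\ge7$ be odd. If $G$ is isolate-free with $\gamma(G)=g$, Theorem 3 gives $\gamma^{-1}(G)-\alpha(G)\le\frac{g-1}2$. The differences are integers bounded above, so the maximum exists and is at most $\frac{g-1}2$. With $m=\frac{g-1}2$ the graph $G_{m,1}$ has $\gamma=2m+1=g$ and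
$$\gamma^{-1}-\alpha=(3m+1)-(2m+3)=m-2=\frac{g-5}2 ,$$
so the maximum is at least $\frac{g-5}2$. $\blacksquare$
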